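
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{Riemannian three-manifolds on which every Beltrami field has a fixed point}


\begin{abstract}
A Beltrami field on a closed Riemannian three-manifold is a nonzero divergence-free eigenfield of the curl operator. We show that there are closed Riemannian three-manifolds on which every Beltrami field, for every eigenvalue including zero, vanishes somewhere; the connected sum of $35$ copies of $S^2\times S^1$ carries such a metric. The zeros are forced by a finite group of isometries. For a generic invariant metric every nonzero curl eigenvalue is simple, so each eigenfield is multiplied by a sign character of the group; the kernel of that character contains a copy of $(\mathbb Z/2)^2$ that fixes a point and leaves no nonzero tangent vector there invariant. Fields with eigenvalue zero are handled by topology. We also show that the forced zeros can be made nondegenerate, so that, for eigenvalues in any bounded range, the conclusion holds on a nonempty open set of metrics,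 with no symmetry required.
\end{abstract}

\section{The question and the results}\label{sec:intro}

All manifolds, metrics, fields and group actions are $C^\infty$. Let $M$ be a closed, connected, oriented $3$-manifold with a Riemannian metric $g$ and Riemannian volume form $\mu$. For a vector field $u$ let $u^\flat=g(u,\cdot)$. The curl and the divergence of $u$ are defined by
\[
\iota_{\operatorname{curl}u}\,\mu=d(u^\flat),\qquad (\operatorname{div}u)\,\mu=d(\iota_u\mu).
\]
A \emph{Beltrami field} on $(M,g)$ is a nonzero divergence-free field $u$ with $\operatorname{curl}u=\lambda u$ for some constant $\lambda\in\mathbb R$, its eigenvalue; $\lambda=0$ is allowed. A \emph{fixed point} of $u$ is a point where $u$ vanishes.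

Beltrami fields are steady solutions of the Euler equations
\[
\partial_tu+\nabla_uu=-\nabla p,\qquad \operatorname{div}u=0 .
\]
Indeed $\nabla_uu=\operatorname{curl}u\times u+\tfrac12\nabla|u|^2$, and the first term vanishes when $\operatorname{curl}u$ is parallel to $u$, so that $p=-\tfrac12|u|^2$ works. The following is Question 3.4 of \cite{TF}.

\begin{question}
Does every closed, connected, oriented Riemannian $3$-manifold $(M,g)$ admit a Beltrami field without fixed points?
\end{question}

The metric is given and may not be changed. Several facts could suggest that the answer is yes. Every closed $3$-manifold admits volume-preserving vector fields without fixed points, so topology alone does not force a divergence-free field to vanish. On divergence-free fields the curl operator is self-adjoint and its square is the Hodge Laplacian, so the spectral theorem provides infinitely many Beltrami fields on every $(M,g)$. Moreover every $M$ has \emph{some} metric with a nowhere-vanishing Beltrami field (Proposition~\ref{prop:contact}). On the other hand, the spectral theorem gives no control over the zeros of the fields it produces. We show that zeros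 can be unavoidable.

\begin{theorem}\label{thm:answer}
The answer is no. The connected sum of $35$ copies of $S^2\times S^1$ carries a Riemannian metric for which every Beltrami field, for every eigenvalue $\lambda\in\mathbb R$ including $\lambda=0$, has a fixed point.
\end{theorem}

The mechanism is a finite group of isometries. Let $G\cong(\mathbb Z/2)^k$ act effectively on $M$ by orientation-preserving diffeomorphisms. A \emph{character} of $G$ is a homomorphism $\chi:G\to\{\pm1\}$. Consider the following two conditions.
\begin{itemize}
\item[\textbf{(F)}] For every character $\chi$ of $G$ there are a subgroup $V_\chi\subset\ker\chi$ with $V_\chi\cong(\mathbb Z/2)^2$ and a point $p_\chi\in M$ fixed by $V_\chi$.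
\item[\textbf{(H)}] $M$ has no nowhere-vanishing closed $1$-form.
\end{itemize}
Let $\mathrm{Met}_G$ be the space of $G$-invariant metrics with the $C^\infty$ topology. It is nonempty, since any metric can be averaged over $G$, and it is open in the Fr\'echet space of $G$-invariant symmetric $2$-tensors; hence it is a Baire space. A subset is \emph{residual} if it contains a countable intersection of open dense sets; a residual subset of $\mathrm{Met}_G$ is dense, in particular nonempty.

\begin{theorem}\label{thm:A}
Assume \textup{(F)} and \textup{(H)}. There is a residual subset of $\mathrm{Met}_G$ such that, for every $g$ in it, all nonzero curl eigenvalues are simple and every Beltrami field on $(M,g)$ has a fixed point.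
\end{theorem}

\begin{theorem}\label{thm:B}
For every closed connected oriented $3$-manifold $N$, the manifold
\[
M_N=\#^8N\ \#\ \#^{35}(S^2\times S^1)
\]
carries an action of $(\mathbb Z/2)^3$ as above satisfying \textup{(F)} and \textup{(H)}.
\end{theorem}

Theorem~\ref{thm:answer} follows from these two theorems with $N=S^3$. The next result, not needed for the answer, says that symmetry of the metric is not essential once the eigenvalues are restricted to a bounded range.

\begin{theorem}\label{thm:C}
Assume \textup{(F)} and \textup{(H)}. The residual set in Theorem~\ref{thm:A} can be chosen so that, moreover, every Beltrami field with $\lambda\ne0$ has a nondegenerate zero. Consequently, for every $\Lambda>0$ there is a nonempty $C^\infty$-open set of metrics on $M$, in the space of all metrics with no symmetry required, for which every Beltrami field with $|\lambda|\le\Lambda$ has a fixed point.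
\end{theorem}

\begin{proposition}\label{prop:contact}
Every closed oriented $3$-manifold has some metric with a nowhere-vanishing Beltrami field.
\end{proposition}

So on each $M_N$ the existence of a Beltrami field without fixed points depends on the metric. We do not claim that \emph{every} closed $3$-manifold, for instance $S^3$, carries a metric without such fields; our argument needs a group action with (F), together with (H).

Section~\ref{sec:torus} shows on the flat torus how symmetry forces a zero, and the three ways in which this can fail. Section~\ref{sec:setup} puts the eigenvalue problem in a form that depends linearly on the metric. Sections~\ref{sec:simple} and \ref{sec:zeros} prove Theorem~\ref{thm:A}, Section~\ref{sec:examples} proves Theorem~\ref{thm:B}, Section~\ref{sec:nondeg} proves Theorem~\ref{thm:C}, and Section~\ref{sec:contact} proves Proposition~\ref{prop:contact}.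

\section{The idea on the flat torus}\label{sec:torus}

Throughout, a diffeomorphism $h$ acts on vector fields by $h_*X=dh\circ X\circ h^{-1}$, and on differential forms and covariant tensors by $h_*\sigma=(h^{-1})^*\sigma$.

Let $\mathbb T^3=\mathbb R^3/(2\pi\mathbb Z)^3$ be the flat torus with coordinates $x,y,z$, and let $V=\{1,h_1,h_2,h_3\}\cong(\mathbb Z/2)^2$ act by
\[
h_1=\operatorname{diag}(1,-1,-1),\qquad h_2=\operatorname{diag}(-1,1,-1),\qquad h_3=\operatorname{diag}(-1,-1,1).
\]
These are orientation-preserving isometries fixing the origin, so pushforward by them commutes with curl.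

\medskip\noindent\textbf{An invariant field vanishes.} If $h_*u=u$ for all $h\in V$, then $h\,u(0)=u(0)$ for all $h\in V$, and the only vector fixed by $h_1$, $h_2$ and $h_3$ is $0$. So $u(0)=0$. For instance, let
\[
v=(\sin x\cos y\cos z,\ -\cos x\sin y\cos z,\ 0).
\]
Then $\operatorname{div}v=0$, and each component satisfies $-\Delta f=3f$, so $\operatorname{curl}\operatorname{curl}v=3v$ and $u=v+\tfrac1{\sqrt3}\operatorname{curl}v$ satisfies $\operatorname{curl}u=\sqrt3\,u$. The field $v$ is $V$-invariant by inspection, hence so is $u$, and $u(0)=0$. Since
\[
\operatorname{curl}v=(-\cos x\sin y\sin z,\ -\sin x\cos y\sin z,\ 2\sin x\sin y\cos z)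
\]
vanishes to second order at $0$, the derivative of $u$ there is $\operatorname{diag}(1,-1,0)$. The forced zero can thus be degenerate, which will matter for Theorem~\ref{thm:C}.

\medskip\noindent\textbf{First obstacle: nontrivial characters.} The field $X=(\sin z,\cos z,0)$ satisfies $\operatorname{curl}X=X$ and has length $1$ everywhere. It is not $V$-invariant: $(h_1)_*X=-X$, $(h_2)_*X=X$, $(h_3)_*X=-X$. So $X$ is multiplied by a character whose kernel is only $\{1,h_2\}$, and at the origin $X$ points along the axis of $h_2$. One half-turn fixing a point does not force a zero there; two different commuting half-turns do. The cure is to take a group of rank at least $3$: then the kernel of \emph{every} character has rank at least $2$, and condition (F) asks that this kernel contain a copy of $V$ with a fixed point.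

\medskip\noindent\textbf{Second obstacle: multiple eigenvalues.} The field $Y=(0,\sin x,\cos x)$ also satisfies $\operatorname{curl}Y=Y$. Here $(h_3)_*Y=Y$, whereas $(h_3)_*X=-X$, so $X$ and $Y$ have different characters and $X+Y$ is multiplied by no character at all. In general, if an eigenfield $X$ vanishes at $p_\chi$ and an eigenfield $Y$ with the same eigenvalue vanishes at $p_{\chi'}$, this says nothing about the zeros of $X+Y$. The cure is to perturb the metric, keeping the symmetry, until all nonzero eigenvalues are simple.

\medskip\noindent\textbf{Third obstacle: eigenvalue zero.} The constant field $\partial_x$ has curl $0$. The previous cure is useless here: the Beltrami fields with $\lambda=0$ are dual to the nonzero harmonic $1$-forms, and the dimension of the space of harmonic $1$-forms is the first Betti number $b_1(M)$ for every metric. But such a field has $u^\flat$ closed, so (H), a condition on $M$ alone, makes it vanish somewhere.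

\section{The eigenvalue problem with a fixed volume form}\label{sec:setup}

The curl depends on the metric through both $\flat$ and $\mu$. A change of variables leaves only one dependence, which is linear.

\subsection{The change of variables}

Let $G\cong(\mathbb Z/2)^k$ act on $M$ as in Section~\ref{sec:intro}. Fix a $G$-invariant positive volume form $\nu$; averaging one over $G$ gives it, because $G$ preserves the orientation. For a metric $g$ with volume form $\mu=\rho\nu$ put
\[
A=\rho^{-1}g .
\]
The metric $A$ has volume form $\rho^{-3/2}\mu=\delta\nu$ with $\delta=\rho^{-1/2}$, so $g=\delta^{-2}A$ is recovered from $A$. Hence $g\mapsto A$ is a homeomorphism of the space of all metrics onto itself in the $C^\infty$ topology, and, since $\nu$ is invariant, it restricts to a homeomorphism of $\mathrm{Met}_G$ onto itself. We write $\mathcal M$ for the set of $G$-invariant $A$, and also regard $A$ as a bundle map $X\mapsto AX=A(X,\cdot)$ from vector fields to $1$-forms.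

For a vector field $u$ put $X=\rho u$. Then $\iota_u\mu=\iota_X\nu$ and $u^\flat=AX$, so
\begin{equation}\label{eq:beltrami}
\operatorname{curl}u=\lambda u,\ \operatorname{div}u=0\quad\Longleftrightarrow\quad d(AX)=\lambda\,\iota_X\nu,\ d(\iota_X\nu)=0 .
\end{equation}
The fields $u$ and $X$ have the same zeros. From now on we work with $A$ and $X$, and write $|X|^2=A(X,X)$; when the Hodge star $*_g$ occurs, $g$ is the metric corresponding to $A$.

\subsection{The operator}

For a $1$-form $\sigma$ let $Z_\sigma$ be the vector field with $\iota_{Z_\sigma}\nu=d\sigma$. With $u=Z_\sigma/\rho$ we have $\iota_u\mu=d\sigma$, hence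
\begin{equation}\label{eq:AZ}
AZ_\sigma=u^\flat=*_gd\sigma .
\end{equation}

For an integer $s\ge0$ let $\mathcal H^s$ be the space of vector fields $X$ of Sobolev class $H^s$ such that $\iota_X\nu$ is exact, that is, $\int_M\tau\wedge\iota_X\nu=0$ for all smooth closed $1$-forms $\tau$. By Hodge theory this means $\iota_X\nu=d\sigma$ with $\sigma\in H^{s+1}$. The space $\mathcal H^s$ is closed in $H^s$ and \emph{does not depend on $A$}. Put
\[
C_AX=Z_{AX},\qquad N_A(X,Y)=\int_MA(X,Y)\,\nu=\int_MAX\wedge\iota_Y\nu ,
\]
where the last equality is the identity $\alpha\wedge\iota_Y\nu=\alpha(Y)\nu$ for $1$-forms $\alpha$. If $\lambda\ne0$, then \eqref{eq:beltrami} makes $\iota_X\nu=\lambda^{-1}d(AX)$ exact, so for smooth $X$ \eqref{eq:beltrami} says precisely that $X\in\mathcal H^s$ for all $s$ and $C_AX=\lambda X$.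

\begin{lemma}\label{lem:operator}
Let $A$ be a metric.
\begin{itemize}
\item[(a)] $N_A(C_AX,Y)=N_A(X,C_AY)$ for $X,Y\in\mathcal H^1$.
\item[(b)] $C_A:\mathcal H^{s+1}\to\mathcal H^s$ is an isomorphism for every $s\ge0$.
\item[(c)] The form $H(X,Y)=N_A(C_A^{-1}X,Y)$ on $\mathcal H^0$ is symmetric, equals $\int_M\sigma\wedge\iota_Y\nu$ for any $\sigma\in H^1$ with $d\sigma=\iota_X\nu$, and is independent of $A$. If $X\in\mathcal H^1$ and $C_AX=\lambda X$, then
\begin{equation}\label{eq:weak}
N_A(X,Y)=\lambda H(X,Y)\qquad\text{for all }Y\in\mathcal H^0 .
\end{equation}
\end{itemize}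
\end{lemma}

\begin{proof}
(a) By Stokes' theorem, $N_A(C_AX,Y)=\int AY\wedge d(AX)=\int d(AY)\wedge AX=N_A(X,C_AY)$.

(b) \emph{Injective:} if $d(AX)=0$ and $\iota_X\nu=d\tau$, then $N_A(X,X)=\int AX\wedge d\tau=0$, so $X=0$. \emph{Surjective:} let $Y\in\mathcal H^s$ and $\beta=\iota_Y\nu$. As $\beta$ is exact, Hodge theory for $g$ gives $\beta=d\sigma$ with $\sigma=d^*\mathsf G\beta\in H^{s+1}$, where $\mathsf G$ is the Green operator. Let $X=A^{-1}\sigma$. Then $u=X/\rho$ has $u^\flat=\sigma$, so $\iota_X\nu=\iota_u\mu=*_g\sigma=\pm d(*_g\mathsf G\beta)$ is exact, that is, $X\in\mathcal H^{s+1}$, and $\iota_{C_AX}\nu=d\sigma=\iota_Y\nu$. A bounded bijection of Banach spaces has a bounded inverse.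

(c) With $W=C_A^{-1}X$ we have $d(AW)=\iota_X\nu$ and $H(X,Y)=\int AW\wedge\iota_Y\nu$. Another $\sigma$ with $d\sigma=\iota_X\nu$ differs from $AW$ by a closed form, which does not change the integral because $\iota_Y\nu$ is exact. So $H$ is independent of $A$. It is symmetric by (a), applied to $C_A^{-1}X$ and $C_A^{-1}Y$. If $C_AX=\lambda X$, then $X=\lambda C_A^{-1}X$, which gives \eqref{eq:weak}.
\end{proof}

The eigenvalue equation \eqref{eq:weak} compares a form $N_A$ that is \emph{linear} in $A$ with a form $H$ that does not depend on $A$. This is what makes perturbation transparent.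

Let $\mathcal H=\mathcal H^3$. In dimension three $H^3\subset C^1$, so convergence in $\mathcal H$ controls fields and their first derivatives. Let
\[
T_A=C_A^{-1}:\mathcal H\to\mathcal H^4\subset\mathcal H .
\]
It is compact by Rellich's theorem and $N_A$-symmetric by Lemma~\ref{lem:operator}(a). Complexify $\mathcal H$ and extend $N_A$ to a Hermitian form. If $T_AX=\tau X$ with $X\ne0$, then $\tau N_A(X,X)=N_A(T_AX,X)$ is real, so $\tau$ is real. If $(T_A-\tau)^2X=0$ with $\tau$ real, then $N_A((T_A-\tau)X,(T_A-\tau)X)=0$, so $(T_A-\tau)X=0$. Thus the nonzero spectrum of $T_A$ consists of real semisimple eigenvalues of finite multiplicity accumulating at most at $0$. They are the numbers $1/\lambda$, where $\lambda$ runs over the set $\operatorname{spec}C_A$ of eigenvalues of $C_A$; these $\lambda$ are nonzero by (b), and finitely many lie in each bounded interval. An eigenfield satisfies $X=\lambda C_A^{-1}X$, so by (b) it lies in every $\mathcal H^s$ and is smooth.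

\subsection{Perturbation}

\begin{proposition}\label{prop:perturb}
Let $A$ be a metric; ``$A'$ near $A$'' refers to the $C^\infty$ topology on all metrics.
\begin{itemize}
\item[(i)] If $\Lambda>0$ and $\pm\Lambda\notin\operatorname{spec}C_A$, then for $A'$ near $A$ also $\pm\Lambda\notin\operatorname{spec}C_{A'}$, and the number of eigenvalues of $C_{A'}$ in $(-\Lambda,\Lambda)$, counted with multiplicity, is the same as for $C_A$.
\item[(ii)] Let $\lambda\in\operatorname{spec}C_A$ have multiplicity $m$, and let $0<\varepsilon<|\lambda|$ be such that $\lambda$ is the only eigenvalue of $C_A$ in $[\lambda-\varepsilon,\lambda+\varepsilon]$. For $A'$ near $A$, exactly $m$ eigenvalues of $C_{A'}$, counted with multiplicity, lie in $(\lambda-\varepsilon,\lambda+\varepsilon)$. There is a projection $P_{A'}\in L(\mathcal H)$ onto the sum of their eigenspaces which depends continuously on $A'$ and analytically on $t$ along $A'=A+tS$, $t$ near $0$, for every symmetric $2$-tensor $S$.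
\item[(iii)] If $m=1$ in \textup{(ii)} and $C_AX=\lambda X$, $X\neq0$, then for $A'$ near $A$ the eigenvalue $\lambda'$ in $(\lambda-\varepsilon,\lambda+\varepsilon)$ is simple and has a unique eigenfield $X'$ with $N_A(X'-X,X)=0$. Both $\lambda'$ and $X'\in\mathcal H\subset C^1$ depend continuously on $A'$ and analytically on $t$ along $A+tS$.
\end{itemize}
\end{proposition}

\begin{proof}
The operator $C_{A'}\in L(\mathcal H^4,\mathcal H^3)$ is linear in $A'$ and continuous in the $C^4$ topology. Inversion of bounded operators is continuous and analytic, so $T_{A'}\in L(\mathcal H^3,\mathcal H^4)$ is continuous in $A'$ and analytic in $t$ along $A+tS$. Let $\Gamma\subset\mathbb C\setminus\{0\}$ be a finite union of disjoint circles centered on $\mathbb R$, bounding disjoint discs that do not contain $0$, with $\Gamma$ disjoint from the spectrum of $T_A$. As $\Gamma$ is compact, for $A'$ near $A$ the resolvents $(z-T_{A'})^{-1}$ exist for all $z\in\Gamma$ and converge uniformly on $\Gamma$ to $(z-T_A)^{-1}$ as $A'\to A$. Hence the Riesz projection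
\[
P_{A'}=\frac1{2\pi i}\oint_\Gamma(z-T_{A'})^{-1}\,dz
\]
is continuous in $A'$ and analytic in $t$. It commutes with complex conjugation, since $\Gamma$ is symmetric, so it acts on the real space $\mathcal H$. Its range is the sum of the generalized eigenspaces of $T_{A'}$ for the eigenvalues inside $\Gamma$, which by semisimplicity is the sum of the eigenspaces; its rank is finite and, as projections at distance less than $1$ have equal rank, constant near $A$.

For (i) take two circles, meeting $\mathbb R$ at $1/\Lambda,R$ and at $-1/\Lambda,-R$, with $R>1/\Lambda$ larger than $\|T_{A'}\|$ for all $A'$ near $A$. For (ii) take one circle meeting $\mathbb R$ at $1/(\lambda\pm\varepsilon)$. For (iii) the range of $P_{A'}$ is a line, and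
\[
X'=\frac{N_A(X,X)}{N_A(P_{A'}X,X)}\,P_{A'}X,\qquad \frac1{\lambda'}=\frac{N_A(T_{A'}X',X)}{N_A(X,X)};
\]
the first denominator is near $N_A(X,X)>0$ because $P_AX=X$.
\end{proof}

If $A$ is $G$-invariant, then pushforward by $G$ preserves $N_A$ and $H$ and commutes with $C_A$, $T_A$ and $P_A$. In (iii), if $A,A'\in\mathcal M$ and $h_*X=\chi(h)X$ for all $h\in G$, it follows that $h_*X'=\chi(h)X'$, because $X'$ is a multiple of $P_{A'}X$: the character does not change.

\subsection{Unique continuation}

\begin{lemma}\label{lem:ucp}
If $C_AX=\lambda X$ and $X$ vanishes on a nonempty open set, then $X=0$. Hence the zero set of a nonzero eigenfield is closed with empty interior.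
\end{lemma}

\begin{proof}
We may assume $\lambda\neq0$, as $C_A$ is injective; then $X$ is smooth. The $1$-form $u^\flat=AX$ is coclosed and satisfies $*_gdu^\flat=\lambda u^\flat$, so $\Delta_gu^\flat=d^*du^\flat=*_gd*_gdu^\flat=\lambda^2u^\flat$ for the Hodge Laplacian $\Delta_g$. This is an elliptic system whose principal part is the same scalar second-order operator in each component. Aronszajn's theorem (\cite{Ar}; for forms \cite{AKS}) says that a smooth solution of such a system on a connected manifold that vanishes on a nonempty open set vanishes identically.
\end{proof}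

\section{Simple eigenvalues for generic invariant metrics}\label{sec:simple}

To split a multiple eigenvalue we perturb $A$ to $A+tS$. Write
\[
b_S(U,W)=\int_MS(U,W)\,\nu ,
\]
so that $N_{A+tS}=N_A+tb_S$. Formally, differentiating \eqref{eq:weak} shows that if all eigenvalues emanating from $\lambda$ agree to first order, then $b_S$ is a multiple of $N_A$ on the eigenspace. So we must produce an \emph{invariant} $S$ for which it is not.

\begin{lemma}\label{lem:split}
Let $A\in\mathcal M$, let $\lambda\in\operatorname{spec}C_A$, suppose that $E=\ker(C_A-\lambda)$ has dimension at least $2$, and let $\varepsilon$ be as in Proposition~\ref{prop:perturb}\textup{(ii)}. There is a $G$-invariant symmetric $2$-tensor $S$ such that, for all small $t\neq0$, $C_{A+tS}$ has at least two distinct eigenvalues in $(\lambda-\varepsilon,\lambda+\varepsilon)$.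
\end{lemma}

\begin{proof}
The group $G$ acts on $E$ by commuting $N_A$-orthogonal involutions, so $E$ has an $N_A$-orthonormal basis of fields each of which is multiplied by a character of $G$. Let $X,Y$ be two members of this basis and put
\[
S=AX\otimes AX-AY\otimes AY .
\]
Since $h_*(AX)=\pm AX$ and $h_*(AY)=\pm AY$ for $h\in G$, the tensor $S$ is $G$-invariant.

\emph{Claim: $b_S$ is not a multiple of $N_A$ on $E$.} As $N_A(X,X)=N_A(Y,Y)=1$, it suffices that $b_S(X,X)\ne b_S(Y,Y)$. Now, with the norm on tensors induced by $A$,
\[
b_S(X,X)-b_S(Y,Y)=\int_M\bigl(|X|^4-2A(X,Y)^2+|Y|^4\bigr)\nu=\int_M|X\otimes X-Y\otimes Y|^2\,\nu .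
\]
If this were $0$, then $Y=\pm X$ at each point. On a ball where $X\ne0$ the sign is constant, so $X-Y$ or $X+Y$ vanishes there. Both are in $E$, so by Lemma~\ref{lem:ucp} one of them vanishes identically, contradicting linear independence.

\emph{Splitting.} Suppose that for some sequence $t_n\to0$, $t_n\ne0$, all eigenvalues of $C_{A+t_nS}$ in $(\lambda-\varepsilon,\lambda+\varepsilon)$ are equal to a single number $\lambda_n$. Let $\Pi_n$ be the projection of Proposition~\ref{prop:perturb}(ii) for $A+t_nS$; its range is $\ker(C_{A+t_nS}-\lambda_n)$. For $U,W\in E$ put $U_n=\Pi_nU$, so $U_n\to U$. By \eqref{eq:weak} for $A+t_nS$ and $U_n$, and by \eqref{eq:weak} for $A$ and $W$ together with the symmetry of $N_A$ and $H$,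
\[
N_A(U_n,W)+t_nb_S(U_n,W)=\lambda_nH(U_n,W),\qquad N_A(U_n,W)=\lambda H(U_n,W).
\]
Subtracting, and using the second identity once more,
\[
b_S(U_n,W)=\frac{\lambda_n-\lambda}{t_n}\,H(U_n,W)=\frac{\lambda_n-\lambda}{t_n}\,\lambda^{-1}N_A(U_n,W).
\]
Taking $U=W\ne0$, for which $N_A(U_n,W)\to N_A(W,W)>0$, shows that $(\lambda_n-\lambda)/t_n$ converges. Passing to the limit for general $U,W$, we find that $b_S$ is a multiple of $N_A$ on $E$, contrary to the claim.
\end{proof}

\begin{proposition}\label{prop:generic}
For each $k\in\mathbb N$ the set
\[
\mathcal U_k=\{A\in\mathcal M:\text{all eigenvalues of }C_A\text{ in }[-k,k]\text{ are simple}\}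
\]
is open and dense in $\mathcal M$. Hence all eigenvalues of $C_A$ are simple for $A$ in the residual set $\bigcap_k\mathcal U_k$.
\end{proposition}

\begin{proof}
\emph{Open.} Let $A\in\mathcal U_k$. Choose $\Lambda>k$ such that all eigenvalues of $C_A$ in $[-\Lambda,\Lambda]$ lie in $[-k,k]$; in particular $\pm\Lambda$ are not eigenvalues. Let $m$ be the number of eigenvalues in $(-\Lambda,\Lambda)$. For $A'$ near $A$, Proposition~\ref{prop:perturb}(iii), with disjoint intervals contained in $(-\Lambda,\Lambda)$, gives $m$ distinct simple eigenvalues of $C_{A'}$ in $(-\Lambda,\Lambda)$, and by (i) there are no others. So every $A'\in\mathcal M$ near $A$ lies in $\mathcal U_k$.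

\emph{Dense.} Let $A\in\mathcal M$ and choose $\Lambda>k$ with $\pm\Lambda\notin\operatorname{spec}C_A$. Let $m$ be the number of eigenvalues in $(-\Lambda,\Lambda)$ counted with multiplicity, and $d\le m$ the number of distinct ones. Near $A$ the number $m$ is constant by (i), and $d$ cannot drop by (ii). If $d<m$, some eigenvalue in $(-\Lambda,\Lambda)$ is multiple, and Lemma~\ref{lem:split} gives an arbitrarily small invariant perturbation that increases $d$. After at most $m$ arbitrarily small steps $d=m$.
\end{proof}

\section{Symmetry forces zeros}\label{sec:zeros}

\begin{lemma}\label{lem:zero}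
Let $A\in\mathcal M$, and let $X$ be an eigenfield for a simple eigenvalue of $C_A$. Then there is a character $\chi$ of $G$ with $h_*X=\chi(h)X$ for all $h\in G$. If \textup{(F)} holds, then $X(p_\chi)=0$.
\end{lemma}

\begin{proof}
The line $\mathbb RX$ is $G$-invariant, and $h^2=1$ for $h\in G$, so $h_*X=\pm X$; the sign is a character.

Let $V=V_\chi$ and $p=p_\chi$. The group $G$ acts by isometries of $A$. An isometry of the connected manifold $M$ that fixes $p$ with trivial differential at $p$ is the identity, and the action is effective. So $V$ acts faithfully on $T_pM$, by commuting orthogonal involutions, of determinant $1$ because the action preserves orientation. These are simultaneously diagonal in some orthonormal basis. There are exactly four matrices $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)$ with $\epsilon_i=\pm1$ and $\epsilon_1\epsilon_2\epsilon_3=1$, and $V$ has four elements, so $V$ acts as the group of all of them. Its only fixed vector is $0$, as in Section~\ref{sec:torus}. Since $V\subset\ker\chi$, we have $v_*X=X$, hence $dv_p(X(p))=X(p)$, for all $v\in V$. So $X(p)=0$.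
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $A\in\bigcap_k\mathcal U_k$, with corresponding metric $g$; such $g$ form a residual subset of $\mathrm{Met}_G$. The nonzero curl eigenvalues of $g$ are the eigenvalues of $C_A$, and they are simple. Let $u$ be a Beltrami field with eigenvalue $\lambda$. If $\lambda\ne0$, then $X=\rho u$ is an eigenfield of $C_A$ and Lemma~\ref{lem:zero} applies. If $\lambda=0$, then $u^\flat$ is closed, so by (H) it vanishes somewhere.
\end{proof}

\section{The examples}\label{sec:examples}

We need a rank-$3$ group in which each of the seven rank-$2$ subgroups fixes a point. The fixed points of each subgroup are supplied by its own pair of $3$-spheres, and the pairs are attached to a free orbit of copies of $N$. The cycles created by the attachment give a large $b_1$ and a nonzero $\pi_2$, and these imply (H).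

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The pieces.} Let $G=(\mathbb Z/2)^3$, let $V_1,\dots,V_7$ be its rank-$2$ subgroups, and choose $g_i$ with $G=V_i\times\langle g_i\rangle$. Identify $V_i$ with the group of matrices $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)\in SO(3)$, $\epsilon_j=\pm1$, acting on $S^3\subset\mathbb R\oplus\mathbb R^3$ through the second factor. Let $Y_i=\{0,1\}\times S^3$, where $V_i$ acts on both copies of $S^3$ in this way and $g_i$ interchanges the copies by the identity. This is an orientation-preserving $G$-action, and $V_i$ fixes the points $(j,(\pm1,0,0,0))$. A point $y_i=(0,(0,x))$ with all coordinates of $x\in S^2$ nonzero has trivial stabilizer. Let $Y_0=G\times N$, with $G$ permuting the copies of $N$ by translation.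

\emph{The gluing.} Let $B$ be the open unit ball in $\mathbb R^3$. Choose orientation-preserving embeddings $\beta_i:B\to N$, $1\le i\le7$, whose images have disjoint closures, and orientation-reversing embeddings $\gamma_i:B\to Y_i$ near $y_i$ such that the sets $h\,\overline{\gamma_i(B)}$, $h\in G$, are disjoint; let all of them extend to embeddings of a larger ball. Remove the points $(h,\beta_i(0))$ and $h\gamma_i(0)$, and for $0<r<1$, $\theta\in S^2$, $h\in G$ and each $i$ identify
\[
(h,\beta_i(r\theta))\quad\text{with}\quad h\,\gamma_i((1-r)\theta).
\]
Let $M$ be the result. It is Hausdorff: if a sequence in a glued region converges on one side to a point outside the region, then its radial coordinate on that side tends to $1$, so on the other side it tends to a removed center. It is compact, being the image of the compact sets obtained from $Y_0,\dots,Y_7$ by removing the open balls of radius $\frac12$. The map $r\theta\mapsto(1-r)\theta$ reverses orientation, $\gamma_i$ reverses it and $\beta_i$ preserves it, so the identifications preserve orientation; and they are $G$-equivariant. So $M$ is a closed oriented $3$-manifold with an orientation-preserving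 $G$-action.

\emph{The topology of $M$.} Cut $M$ along the $56$ spheres $\{r=\frac12\}$, indexed by the pairs $(h,i)$ with $h\in G$ and $1\le i\le7$. The pieces are $8$ copies of $N$ minus seven balls, indexed by $h\in G$, and $14$ copies of $S^3$ minus four balls, indexed by the pairs $(i,hV_i)$, since the component of $Y_i$ containing $h\gamma_i(B)$ depends only on the coset $hV_i$. All pieces are connected. In the dual graph, the edge $(h,i)$ joins the vertex $h$ to the vertex $(i,hV_i)$. So $h$ and $hv$ are joined by a path whenever $v\in V_i$ for some $i$, and as the $V_i$ generate $G$ the graph is connected; hence $M$ is connected. The graph has $22$ vertices and $56$ edges, so its first Betti number is $56-22+1=35$. Choose a spanning tree. Gluing along the tree edges forms a connected sum of the pieces, and each of the $35$ other edges then adds an orientable handle, that is, a summand $S^2\times S^1$. Thus $M\cong\#^8N\,\#\,\#^{35}(S^2\times S^1)=M_N$.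

\emph{The action is effective and satisfies} (F). It permutes the eight copies of $N$ minus balls freely. The fixed points of $V_i$ in $Y_i$ do not lie in the sets $h\gamma_i(B)$: the translates of such a set under $G$ are disjoint, so no nontrivial element fixes a point in it. Hence $V_i$ has fixed points in $M$. The kernel of a nontrivial character is one of the $V_i$, and for the trivial character any $V_i$ will do.

\emph{Condition} (H). The fundamental cycle of a non-tree edge is realized by a loop in $M$ that crosses the sphere of that edge once and no sphere of another non-tree edge. So the intersection matrix of these $35$ loops with the $35$ non-tree spheres is the identity up to signs. Hence $b_1(M)\ge35$, and these spheres are nonzero in $H_2(M;\mathbb R)$, so $\pi_2(M)\ne0$.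

Suppose that $\alpha$ is a nowhere-vanishing closed $1$-form. We use Tischler's argument. Write $\alpha=\sum c_j\theta_j+df$ with closed $\theta_j$ that have integral periods and represent a basis of $H^1(M;\mathbb R)$. Replacing the $c_j$ by sufficiently close rational numbers keeps the form nowhere zero, by compactness. A positive integral multiple of the new form has integral periods, so integrating it gives a submersion $\varphi:M\to S^1=\mathbb R/\mathbb Z$, which by Ehresmann's theorem is a fiber bundle. Let $F$ be a component of a fiber. It is a closed surface, orientable because $M$ is oriented and $d\varphi$ coorients it. The homotopy exact sequence, with base point in $F$, contains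
\[
\pi_2(F)\to\pi_2(M)\to\pi_2(S^1)=0,\qquad \pi_1(F)\to\pi_1(M)\to\pi_1(S^1)=\mathbb Z .
\]
So $\pi_2(F)$ maps onto $\pi_2(M)\ne0$, and therefore $F\cong S^2$, the only closed connected orientable surface whose universal cover is not contractible. Then $\pi_1(F)=1$, so $\pi_1(M)$ embeds in $\mathbb Z$ and $b_1(M)\le1$, a contradiction.
\end{proof}

With Theorem~\ref{thm:A} this proves Theorem~\ref{thm:answer}.

\section{Nondegenerate zeros}\label{sec:nondeg}

A zero forced by symmetry may be degenerate, as in Section~\ref{sec:torus}, and then it might disappear under a perturbation of the metric that breaks the symmetry. We now show that for a generic invariant metric the forced zeros are nondegenerate. Assume (F) and (H).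

\subsection{The diagonal derivatives}

For each character $\chi$ fix $V=V_\chi$, $p=p_\chi$ and coordinates $x_1,x_2,x_3$ near $p=0$ in which $V$ acts by the matrices $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)$, $\epsilon_1\epsilon_2\epsilon_3=1$; exponential coordinates of a reference invariant metric will do, by the proof of Lemma~\ref{lem:zero}. For a $C^1$ field $Y$ put
\[
\ell_i(Y)=\partial_iY^i(0)\qquad\text{(no summation)}.
\]
If $X$ is an eigenfield for a simple eigenvalue with character $\chi$, then $X$ is $V$-invariant, so $X(0)=0$ and $DX(0)$ commutes with $V$. For $i\ne j$ some element of $V$ has $\epsilon_i\epsilon_j=-1$, so $DX(0)$ is diagonal: $DX(0)=\operatorname{diag}(\ell_1(X),\ell_2(X),\ell_3(X))$. The zero is nondegenerate exactly when all $\ell_i(X)$ are nonzero.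

\begin{lemma}\label{lem:move}
Let $A\in\mathcal M$, let $\lambda$ be a simple eigenvalue of $C_A$ with eigenfield $X$ of character $\chi$, and let $i\in\{1,2,3\}$ be such that $\ell_i(X)=0$. There is a $G$-invariant symmetric $2$-tensor $S$ such that the eigenfields $X_t$ of $C_{A+tS}$ with $X_0=X$ and $N_A(X_t-X,X)=0$, given by Proposition~\ref{prop:perturb}\textup{(iii)}, satisfy $\frac{d}{dt}\big|_{t=0}\ell_i(X_t)\ne0$.
\end{lemma}

The proof takes up Sections \ref{ss:firstorder}--\ref{ss:symbol}. After relabeling the coordinates let $i=1$. The derivative of $\ell_1(X_t)$ is obtained by solving a linear equation whose right-hand side depends on $S$ and applying $\ell_1$ to the solution. If it is zero for all $S$, then the functional ``solve and apply $\ell_1$'' annihilates all right-hand sides supported off the zero set of $X$. We show that the functional is then concentrated on the orbit of $p$, hence is given near $p$ by a differential operator evaluated at $p$. This is impossible, because the symbol of the solution operator contains the projection onto the orthogonal complement of $\xi$, which is not polynomial in $\xi$.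

\subsection{The first-order formula}\label{ss:firstorder}

For each $s$ let $X^\perp$ be the $N_A$-orthogonal complement of $X$ in $\mathcal H^s$. The operator $C_A-\lambda=C_A(1-\lambda T_A):\mathcal H^{s+1}\to\mathcal H^s$, where $T_A=C_A^{-1}$ is now regarded as a compact operator on $\mathcal H^{s+1}$, is Fredholm of index $0$ with kernel $\mathbb RX$. Its range lies in $X^\perp$ by Lemma~\ref{lem:operator}(a), and has codimension one, so it is $X^\perp$. Let $K:\mathcal H^s\to\mathcal H^{s+1}$ be $0$ on $X$ and the inverse of $(C_A-\lambda)|_{X^\perp}$ on $X^\perp$. It is bounded, commutes with $G$, and $K(C_A-\lambda)$ is the projection onto $X^\perp$ along $X$.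

Let $A_t=A+tS$, let $\lambda_t$ be the eigenvalue of $X_t$, and let a dot denote the derivative at $t=0$. By Proposition~\ref{prop:perturb}(iii), and since $X_t=\lambda_tT_{A_t}X_t$ with $T_{A_t}\in L(\mathcal H^3,\mathcal H^4)$ analytic in $t$, the family $X_t$ is analytic in $\mathcal H^4$. Differentiating $Z_{A_tX_t}=\lambda_tX_t$ at $t=0$ gives
\[
(C_A-\lambda)\dot X=\dot\lambda X-Z_{SX},\qquad N_A(\dot X,X)=0,
\]
where $SX=S(X,\cdot)$. Applying $K$,
\begin{equation}\label{eq:Xdot}
\dot X=-KZ_{SX}.
\end{equation}

\subsection{Reduction to a distribution}

Suppose, for contradiction, that $\ell_1(\dot X)=0$ for every invariant $S$. Let $\sigma$ be a $1$-form with $h_*\sigma=\chi(h)\sigma$ for $h\in G$ and with (compact) support in $M\setminus\mathrm{Zero}(X)$. The tensor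
\[
S=\frac{\sigma\otimes AX+AX\otimes\sigma}{|X|^2}-\frac{\sigma(X)\,AX\otimes AX}{|X|^4},
\]
extended by $0$, is smooth and symmetric; it is $G$-invariant because $\chi^2=1$; and $SX=\sigma+\frac{\sigma(X)}{|X|^2}AX-\frac{\sigma(X)}{|X|^2}AX=\sigma$. So \eqref{eq:Xdot} gives $\ell_1(KZ_\sigma)=0$.

To remove the restriction on the symmetry of $\sigma$, let $e_\chi=|G|^{-1}\sum_{h\in G}\chi(h)h_*$ be the projection onto the fields or forms of character $\chi$. It commutes with $d$, $*_g$, $C_A$, $K$ and $\sigma\mapsto Z_\sigma$, and preserves the forms supported off the $G$-invariant set $\mathrm{Zero}(X)$. Define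
\[
\mathcal T(\sigma)=\ell_1(KZ_{e_\chi\sigma})
\]
for all smooth $1$-forms $\sigma$. As $K:\mathcal H^2\to\mathcal H^3\subset C^1$ is bounded, $\mathcal T$ is a distribution on $1$-forms. By the previous paragraph it vanishes on all $\sigma$ supported off $\mathrm{Zero}(X)$.

For a $1$-form $\eta$ put $D\eta=AZ_\eta-\lambda\eta=*_gd\eta-\lambda\eta$ (see \eqref{eq:AZ}). Then $Z_{D\eta}=(C_A-\lambda)Z_\eta$, so $KZ_{e_\chi D\eta}=K(C_A-\lambda)Z_{e_\chi\eta}$ differs from $Z_{e_\chi\eta}$ by a multiple of $X$. Since $\ell_1(X)=0$, and since $Z_{e_\chi df}=0$ for functions $f$,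
\begin{equation}\label{eq:T}
\mathcal T(D\eta)=\ell_1(Z_{e_\chi\eta})\quad\text{for all }\eta,\qquad \mathcal T(df)=0\quad\text{for all }f .
\end{equation}

\subsection{The support of $\mathcal T$ lies in the orbit $Gp$}

Let $\zeta$ be a $1$-form supported off $Gp$, and put $\eta=*_gd\zeta+\lambda\zeta$. Then $D\eta=*_gd*_gd\zeta-\lambda^2\zeta=d^*d\zeta-\lambda^2\zeta$, and $\ell_1(Z_{e_\chi\eta})=0$ because $e_\chi\eta$ vanishes near $p$. So \eqref{eq:T} gives $\mathcal T(d^*d\zeta-\lambda^2\zeta)=0$. Also $\mathcal T(dd^*\zeta)=0$ by \eqref{eq:T}. Together,
\[
\mathcal T\bigl((\Delta_g-\lambda^2)\zeta\bigr)=0 ,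
\]
so on $M\setminus Gp$ the distribution $\mathcal T$ solves an elliptic equation and is smooth. It vanishes on the open set $M\setminus(\mathrm{Zero}(X)\cup Gp)$, which is dense by Lemma~\ref{lem:ucp}. Hence $\mathcal T=0$ on $M\setminus Gp$.

\subsection{The form of $\mathcal T$ near $p$}

The tensor $A(0)$ is $V$-invariant, hence diagonal. Rescaling the coordinates separately, and reflecting one of them if necessary, changes neither the $\ell_i$ nor the form of the $V$-action; so we may assume that $A_{ij}(0)=\delta_{ij}$ and $\nu=\kappa(x)\,dx_1\wedge dx_2\wedge dx_3$ with $\kappa_0=\kappa(0)>0$. In these coordinates $Z_\eta=\kappa^{-1}\operatorname{curl}_0\eta$, where $\operatorname{curl}_0$ is the Euclidean curl of the coefficient vector of $\eta$.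

The stabilizer $G_p$ acts faithfully on $T_pM$ by commuting orthogonal involutions of determinant $1$, so it has at most four elements and $G_p=V$. For $\eta$ supported in a small $V$-invariant neighborhood of $p$ disjoint from its translates by the elements of $G\setminus V$,
\begin{equation}\label{eq:c0}
\ell_1(Z_{e_\chi\eta})=|G|^{-1}\sum_{v\in V}\ell_1(v_*Z_\eta)=c_0\,\ell_1(Z_\eta),\qquad c_0=|V|/|G|>0 .
\end{equation}
Indeed $\chi=1$ on $V$, and $D(v_*Y)(0)=v\,DY(0)\,v^{-1}$ has the same diagonal entries as $DY(0)$.

Let $\eta_*=\psi\,x_1x_2\,dx_3$ with a cutoff function $\psi$ equal to $1$ near $0$ and supported close to $0$. Then $\operatorname{curl}_0\eta_*=(x_1,-x_2,0)$ near $0$, so $\ell_1(Z_{\eta_*})=\kappa_0^{-1}$ and by \eqref{eq:T} and \eqref{eq:c0}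
\begin{equation}\label{eq:etastar}
\mathcal T(D\eta_*)=c_0\kappa_0^{-1}\ne0 .
\end{equation}
So $\mathcal T\ne0$ near $p$. A distribution supported at a point is a finite combination of derivatives there, so there are $m\ge0$ and coefficients $t_{i\beta}$ such that, for $\sigma=\sum\sigma_i\,dx_i$ supported near $p$,
\[
\mathcal T(\sigma)=\sum_{i=1}^3\sum_{|\beta|\le m}t_{i\beta}\,\partial^\beta\sigma_i(0),\qquad q(\xi)=\Bigl(\sum_{|\beta|=m}t_{i\beta}\xi^\beta\Bigr)_{i=1,2,3}\neq0 .
\]

\subsection{The contradiction}\label{ss:symbol}

\emph{The case $m=0$.} Both $Z_{\eta_*}$ and $\eta_*$ vanish at $0$, so $D\eta_*$ vanishes at $0$ and $\mathcal T(D\eta_*)=0$, contradicting \eqref{eq:etastar}.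

\emph{The case $m\ge1$.} We use that the pairing $(P,f)\mapsto P(\partial)f$ of homogeneous polynomials of equal degree is nondegenerate. Below, test functions and forms have polynomial coefficients near $0$ and are cut off as above.

First let $f$ be homogeneous of degree $m+1$ near $0$. Then $0=\mathcal T(df)=\sum_iq_i(\partial)\partial_if$, so
\begin{equation}\label{eq:qxi}
\xi\cdot q(\xi)=0 .
\end{equation}
Next let $\eta$ have coefficients homogeneous of degree $m+1$ near $0$. As $\operatorname{curl}_0\eta$ is homogeneous of degree $m$, while $A=(\delta_{ij})+O(|x|)$ and $\kappa=\kappa_0+O(|x|)$, we have $D\eta=\kappa_0^{-1}\operatorname{curl}_0\eta+O(|x|^{m+1})$. The operator $\mathcal T$ has order $m$, so only the top-order part contributes: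
\[
\mathcal T(D\eta)=\kappa_0^{-1}\sum_iq_i(\partial)(\operatorname{curl}_0\eta)_i=\kappa_0^{-1}\sum_k(q\times\xi)_k(\partial)\,\eta_k ,
\]
by the identity $q\cdot(\xi\times\eta)=(q\times\xi)\cdot\eta$.

If $m\ge2$, then $Z_\eta=O(|x|^2)$, so \eqref{eq:T} and \eqref{eq:c0} give $\mathcal T(D\eta)=c_0\ell_1(Z_\eta)=0$. Hence $q\times\xi=0$, and with \eqref{eq:qxi},
\[
|\xi|^2q=\xi(\xi\cdot q)-\xi\times(\xi\times q)=0 ,
\]
so $q=0$, a contradiction.

If $m=1$, then by \eqref{eq:T} and \eqref{eq:c0} $\mathcal T(D\eta)=c_0\kappa_0^{-1}\partial_1(\operatorname{curl}_0\eta)_1(0)$, which is the expression above with $q$ replaced by $c_0\xi_1e_1$. Hence $(q-c_0\xi_1e_1)\times\xi=0$, and with \eqref{eq:qxi},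
\[
|\xi|^2q=-\xi\times(\xi\times q)=-c_0\xi_1\,\xi\times(\xi\times e_1)=c_0\xi_1\bigl(|\xi|^2e_1-\xi_1\xi\bigr).
\]
So $q$ would be $c_0$ times the projection of $\xi_1e_1$ orthogonal to $\xi$. The second component reads $(\xi_1^2+\xi_2^2+\xi_3^2)\,q_2=-c_0\xi_1^2\xi_2$ as polynomials. At $\xi=(1,\sqrt{-1},0)$ the left side is $0$ and the right side is not. This contradiction proves Lemma~\ref{lem:move}.\qed

\subsection{Proof of Theorem~\ref{thm:C}}

Let $\mathcal V_k$ be the set of $A\in\mathcal U_k$ such that, for every eigenvalue of $C_A$ in $[-k,k]$ with eigenfield $X$ and character $\chi$, all three $\ell_i(X)$ at $p_\chi$ are nonzero.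

We first record a persistence statement. Let $A\in\mathcal M$ and $\Lambda>0$ be such that $\pm\Lambda\notin\operatorname{spec}C_A$ and all eigenvalues of $C_A$ in $(-\Lambda,\Lambda)$ are simple. By Proposition~\ref{prop:perturb}, for $A'\in\mathcal M$ near $A$ the same holds for $A'$, the eigenvalues of $C_{A'}$ in $(-\Lambda,\Lambda)$ are equal in number to those of $C_A$, their normalized eigenfields depend continuously on $A'$ in $C^1$, and their characters, hence the points $p_\chi$, are unchanged. If $A\in\mathcal U_k$, we may take $\Lambda>k$ such that all eigenvalues of $C_A$ in $[-\Lambda,\Lambda]$ lie in $[-k,k]$.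

\emph{$\mathcal V_k$ is open.} Let $A\in\mathcal V_k$, with $\Lambda$ as just described. The finitely many conditions $\ell_i(X)\ne0$ for the eigenfields with eigenvalue in $(-\Lambda,\Lambda)$ hold for $A$ and persist near $A$; they include all conditions imposed on $A'$.

\emph{$\mathcal V_k$ is dense in $\mathcal U_k$, hence in $\mathcal M$.} Starting from $A\in\mathcal U_k$, with the same $\Lambda$, consider the finitely many conditions $\ell_i(X)\ne0$ for all eigenfields with eigenvalue in $(-\Lambda,\Lambda)$. If one of them fails, Lemma~\ref{lem:move} gives an invariant $S$ such that it holds for $A+tS$ for all small $t\ne0$; for $t$ small enough those that held before still hold, and the persistence statement applies to $A+tS$ with the same $\Lambda$. After finitely many arbitrarily small steps all conditions hold, and since $\Lambda>k$ the resulting metric lies in $\mathcal V_k$.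

So $\bigcap_k\mathcal V_k$ is residual in $\mathcal M$ and contained in $\bigcap_k\mathcal U_k$. For $A$ in it, every eigenfield $X$ has a nondegenerate zero at $p_\chi$. So has $u=\rho^{-1}X$, since at a zero the derivative of $u$ is $\rho^{-1}$ times that of $X$. Beltrami fields with $\lambda=0$ vanish somewhere by (H). This proves the first statement.

Fix $A\in\bigcap_k\mathcal V_k$ and $\Lambda>0$, and choose $\Lambda'>\Lambda$ with $\pm\Lambda'\notin\operatorname{spec}C_A$. By Proposition~\ref{prop:perturb}, for \emph{every} $A'$ in a neighborhood of $A$ in the space of all metrics, the eigenvalues of $C_{A'}$ in $(-\Lambda',\Lambda')$ are simple, and their normalized eigenfields are $C^1$-close to those of $A$. Nondegenerate zeros persist under $C^1$-small perturbations, so these finitely many eigenfields still have zeros; and Beltrami fields with $\lambda=0$ have zeros for every metric by (H). The metrics $g'$ corresponding to these $A'$ form the required open set. \qed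

\section{Metrics that do admit a Beltrami field without fixed points}\label{sec:contact}

\begin{proof}[Proof of Proposition~\ref{prop:contact}]
By Martinet's theorem every closed oriented $3$-manifold has a contact form $\alpha$, that is, a $1$-form such that $\alpha\wedge d\alpha$ is nowhere zero. Let $R$ be its Reeb field, determined by $\alpha(R)=1$ and $\iota_Rd\alpha=0$, and let $J$ be a complex structure on $\ker\alpha$ compatible with $d\alpha$, so that $d\alpha(\cdot,J\cdot)$ is symmetric and positive definite on $\ker\alpha$. Put
\[
g=\alpha\otimes\alpha+d\alpha(\cdot,J\cdot)|_{\ker\alpha},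
\]
the second term being extended by $0$ on $R$. Then $R^\flat=\alpha$. If $e\in\ker\alpha$ is a unit vector, then $R,e,Je$ is orthonormal and $(\alpha\wedge d\alpha)(R,e,Je)=d\alpha(e,Je)=1$, so for the orientation given by $\alpha\wedge d\alpha$ the volume form is $\mu=\alpha\wedge d\alpha$. Hence
\[
\iota_R\mu=d\alpha=d(R^\flat).
\]
So $R$ is nowhere zero and divergence-free with $\operatorname{curl}R=R$. The manifold is connected, as in the definition of a Beltrami field, so its given orientation is either this one or the opposite one; in the latter case $\operatorname{curl}R=-R$. This is the observation of Etnyre and Ghrist \cite{EG}.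
\end{proof}

\begin{thebibliography}{9}
\bibitem{Ar} Aronszajn, J. Math. Pures Appl. 36 (1957).
\bibitem{AKS} Aronszajn, Krzywicki, Szarski, Ark. Mat. 4 (1962).
\bibitem{EG} Etnyre, Ghrist, Nonlinearity 13 (2000).
\bibitem{TF} \emph{Topological Features Of Inviscid Flows}, \url{https://www2.math.upenn.edu/%7Eghrist/preprints/INIfluids.pdf}.
\end{thebibliography}

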